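
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{problem}[theorem]{Problem}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Symmetric powers homeomorphic to the Hilbert cube}


\begin{abstract}
Let $Q$ be the Hilbert cube. We construct a compact absolute retract $X$ that has the Disjoint Disk Property and the countable-dimensional approximation property and is not homeomorphic to $Q$, although its symmetric square $SP^2(X)$ is. This answers a problem of Banakh and Repov\v{s} in the negative. We then determine, for every $n\ge 1$, which compact absolute retracts $X$ with these two properties satisfy $SP^n(X)\cong Q$: the total local homology of $X$ over each prime field must vanish, or be concentrated in odd degrees and of small dimension. In particular, if such an $X$ is topologically homogeneous and $SP^n(X)\cong Q$ for some $n$, then $X\cong Q$.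
\end{abstract}


\section{Introduction}

\subsection*{The question}
Let $Q=[0,1]^\omega$ be the Hilbert cube and $I=[0,1]$. All spaces are separable metrizable, except for the CW complexes obtained as geometric realizations in Section~\ref{sec:local}. Maps are continuous, and AR and ANR mean absolute (neighborhood) retract for metrizable spaces. Homology is singular, with coefficients $\mathbb Z$ unless others are shown. Two properties of $Q$ play a role.

A compact metric space $X$ has the \emph{Disjoint Disk Property} (DDP) if for every $\varepsilon>0$ any two maps $f,g:I^2\to X$ are $\varepsilon$-close to maps $f',g':I^2\to X$ with $f'(I^2)\cap g'(I^2)=\emptyset$. (For noncompact spaces one uses open covers in place of $\varepsilon$.) A space $X$ has the \emph{countable-dimensional approximation property} (cd-AP) if every map $f:K\to X$ of a compact polyhedron can be approximated arbitrarily closely by maps whose image is \emph{countable-dimensional}, that is, a countable union of finite-dimensional subsets.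

The $n$-th symmetric power of $X$ is the quotient $SP^n(X)=X^n/S_n$ by permutation of coordinates. Its points are written $[a_1,\dots,a_n]$ or as formal sums $\sum n_ix_i$. The subject of this paper is Problem~5 of Banakh and Repov\v{s} \cite{BR}.

\begin{problem}\label{prob}
Let $X$ be a compact AR with DDP and cd-AP. If $SP^2(X)$ is homeomorphic to $Q$, must $X$ be homeomorphic to $Q$?
\end{problem}

\subsection*{What one would guess}
For spaces with DDP and cd-AP, being $Q$ is a question about local homology.

\begin{theorem}[Banakh--Repov\v{s} \cite{BR}, Chapman]\label{thm:BR}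
A compact AR $Y$ with DDP and cd-AP is homeomorphic to $Q$ if and only if $H_*(Y,Y\setminus\{y\})=0$ for every $y\in Y$.
\end{theorem}

Indeed, by \cite{BR} a locally compact ANR $Y$ is a $Q$-manifold if and only if it has DDP, cd-AP and every point $y$ is a homological $Z_\infty$-point, meaning that $H_k(U,U\setminus\{y\})=0$ for all $k$ and all open $U\ni y$; by excision $U=Y$ suffices. By Chapman's theorem a compact contractible $Q$-manifold is $Q$.

Now let $F$ be a field and $V_x=H_*(X,X\setminus\{x\};F)$. By the K\"unneth theorem the local homology of $X^2$ at $(x,y)$ is $V_x\otimes V_y$. If $X^2\cong Q$, then $V_x\otimes V_x=0$, so $V_x=0$, for all $x$ and $F$, and $X\cong Q$ follows. So one might guess the same for $SP^2$. At $[x,y]$ with $x\ne y$ the space $SP^2(X)$ is locally a product and has local homology $V_x\otimes V_y$; hence $SP^2(X)\cong Q$ leaves, over each field, room for at most one point with $V_x\neq0$. Everything depends on the diagonal points $[x,x]$.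

\subsection*{The smallest case}
Take $X=\mathbb R^k$, $k\ge2$, at the origin. The map $[a,b]\mapsto(a+b,\pm(a-b))$ is a homeomorphism
\[
SP^2(\mathbb R^k)\cong\mathbb R^k\times(\mathbb R^k/\pm1),
\]
and $\mathbb R^k/\pm1$ is the open cone on $\mathbb{RP}^{k-1}$. Hence the local homology of $SP^2(\mathbb R^k)$ at $[0,0]$ is $\tilde H_{*-k-1}(\mathbb{RP}^{k-1})$. For even $k$ it contains $\mathbb Z=H_{k-1}(\mathbb{RP}^{k-1})$. For odd $k$ it is a finite $2$-group. This is the principle behind the whole paper: \emph{the local homology of $SP^2(X)$ at $[x,x]$ is a kind of symmetric square of $V_x$, and the symmetric square of a class of odd degree vanishes, up to $2$-torsion.} For $k=3$ the $2$-torsion is $\tilde H_1(\mathbb{RP}^2)=\mathbb Z/2$. To remove it, we replace $\mathbb R^3$, the cone on $S^2$, by a ``cone'' on $S^2$ with $2$ inverted: the one-point compactification of a mapping telescope of maps $S^2\to S^2$, infinitely many of them of even degree. A factor $Q$ makes everything away from the cone point harmless.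

\subsection*{Results}
The space $X(d)$ in the first theorem is constructed in Section~\ref{sec:tel}.

\begin{theorem}\label{thm:A}
Let $d=(d_1,d_2,\dots)$ be positive integers, infinitely many of them even. The compact space $X=X(d)$ is an AR with DDP and cd-AP, $SP^2(X)\cong Q$, and $X\not\cong Q$.
\end{theorem}

So the answer to Problem~\ref{prob} is negative. For the general result, let $F$ be a prime field, that is, $F=\mathbb Q$ or $F=\mathbb F_p$, and put
\[
V_x=H_*(X,X\setminus\{x\};F),\qquad V_F=V_F(X)=\bigoplus_{x\in X}V_x .
\]
For $n\ge1$ let $n_F=n$ if $F=\mathbb Q$, and let $n_F\in\{0,\dots,p-1\}$ be the residue of $n$ modulo $p$ if $F=\mathbb F_p$.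

\begin{theorem}\label{thm:B}
Let $X$ be a compact AR with DDP and cd-AP, and let $n\ge1$. Then $SP^n(X)\cong Q$ if and only if for every prime field $F$ with $V_F\ne0$ the graded vector space $V_F$ is concentrated in odd degrees and $\dim_FV_F<n_F$.
\end{theorem}

\begin{corollary}\label{cor}
Let $X$ be a compact AR with DDP and cd-AP.
\begin{enumerate}
\item $SP^2(X)\cong Q$ if and only if $V_{\mathbb F_2}=0$ and for each prime field $F\ne\mathbb F_2$ either $V_F=0$, or $V_F$ is one-dimensional and of odd degree.
\item If $X$ is topologically homogeneous and $SP^n(X)\cong Q$ for some $n\ge1$, then $X\cong Q$.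
\item For $d=(2,2,2,\dots)$: $SP^n(X(d))\cong Q$ if and only if $n=2$. For $d=(1,2,3,\dots)$: $SP^n(X(d))\cong Q$ if and only if $n\ge2$.
\item For every $D\ge1$ there is a compact AR $X_D$ with DDP and cd-AP such that $SP^n(X_D)\cong Q$ if and only if $n>D$.
\end{enumerate}
\end{corollary}

Sections \ref{sec:prelim}--\ref{sec:square} prove Theorem~\ref{thm:A} by elementary means; they do not use Theorem~\ref{thm:BR}. Sections \ref{sec:reduction}--\ref{sec:vanish} prove Theorem~\ref{thm:B}. There we show that $SP^n(X)$ inherits DDP and cd-AP, identify the sum of its local homology groups with a derived symmetric power of $V_F$, and decide when derived symmetric powers vanish. Section~\ref{sec:cor} proves Corollary~\ref{cor}.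

\section{Preliminaries}\label{sec:prelim}

For a compact metric space $(X,d)$, the metric $d_n([a],[b])=\min_\sigma\max_i d(a_i,b_{\sigma(i)})$ induces the topology of $SP^n(X)$. Hence a map $X\to X$ that is $\varepsilon$-close to the identity induces a map of $SP^n(X)$ that is $\varepsilon$-close to the identity. For any $X$ the quotient map $X^n\to SP^n(X)$ is open, so $X^n\times I\to SP^n(X)\times I$ is open, hence a quotient map, and the functor $SP^n$ preserves homotopies. For the same reason $SP^n(D)$ is a subspace of $SP^n(X)$ for every $D\subset X$.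

We use four classical theorems.
\begin{itemize}
\item[(F1)] (Borsuk) A finite-dimensional locally contractible compactum is an ANR. A contractible ANR is an AR.
\item[(F2)] (Whitehead--Borsuk) If $A\subset Z$ and $Y$ are compact ANRs, $A$ closed in $Z$, and $f:A\to Y$ is a map, then $Z\cup_fY$ is an ANR.
\item[(F3)] (Hanner) A compact metric space $Y$ is an ANR if for every $\varepsilon>0$ there are an ANR $P$ and maps $Y\to P\to Y$ whose composition is $\varepsilon$-homotopic to $\mathrm{id}_Y$.
\item[(F4)] (Toru\'nczyk \cite{Tor}) A compact AR $Y$ is homeomorphic to $Q$ if for every $n$ any two maps $I^n\to Y$ can be approximated by maps with disjoint images.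
\end{itemize}

\begin{lemma}\label{lem:Q}
For every $q\in Q$ the space $Q\setminus\{q\}$ is weakly contractible. Hence $H_*(Q,Q\setminus\{q\})=0$, with any coefficients.
\end{lemma}

\begin{proof}
Let $S^i\to Q\setminus\{q\}$ have image $C$. Each point of $C$ differs from $q$ in some coordinate, so by compactness there is $m$ such that each point of $C$ differs from $q$ in one of the first $m$ coordinates. Fix $N>m$ and $c\in I$ with $c\ne q_N$. Deform the $N$-th coordinate linearly to $c$; the first $m$ coordinates do not move, so the sphere stays off $q$. Then fill it inside the convex set $\{y\in Q:y_N=c\}$, which misses $q$. The last assertion follows since $Q$ is contractible.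
\end{proof}

\begin{lemma}\label{lem:SPAR}
If $X$ is a compact AR, then $SP^n(X)$ is a compact AR.
\end{lemma}

\begin{proof}
Embed $X$ in $Q$. Since $X$ is a retract of $Q$, $SP^n(X)$ is a retract of $SP^n(Q)$, so it suffices to treat $Q$. The homotopy
\[
(q_1,q_2,\dots)\mapsto(q_1,\dots,q_j,(1-t)q_{j+1},(1-t)q_{j+2},\dots),\qquad 0\le t\le1,
\]
induces a homotopy of $SP^n(Q)$, small for large $j$, from the identity to a map into $SP^n(I^j)$. The latter is a compact polyhedron: an $S_n$-invariant triangulation of $(I^j)^n$ induces a triangulation of the quotient after two barycentric subdivisions. By (F3), $SP^n(Q)$ is an ANR. It is contractible because $Q$ is, hence an AR.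
\end{proof}

\begin{lemma}\label{lem:push}
Let $S$ be a compact metric space and $w\in S$ a point with a base of open neighborhoods $W$ such that $W\setminus\{w\}$ is nonempty and $\pi_i(W\setminus\{w\})=0$ for all $i<n$ (all base points; $\pi_0=0$ means path connected). Then every map $g:I^n\to S$ can be approximated by maps missing $w$.
\end{lemma}

\begin{proof}
Given $\varepsilon>0$, choose such a $W$ of diameter less than $\varepsilon$. The open sets $g^{-1}(W)$ and $I^n\setminus g^{-1}(w)$ cover $I^n$, so we can triangulate $I^n$ so finely that every simplex meeting $g^{-1}(w)$ is mapped into $W$. The simplices disjoint from $g^{-1}(w)$ form a subcomplex; there put $g'=g$. Extend $g'$ over the remaining simplices $\sigma$ by induction on dimension, sending each remaining vertex to any point of $W\setminus\{w\}$. If $\dim\sigma\ge1$, then $g'(\partial\sigma)\subset W\setminus\{w\}$: on old faces because $g(\sigma)\subset W$, on new faces by induction. So $g'$ extends to $\sigma\to W\setminus\{w\}$ because $\pi_{\dim\sigma-1}(W\setminus\{w\})=0$. The map $g'$ misses $w$ and is $\varepsilon$-close to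 $g$, since on a remaining simplex both take values in $W$.
\end{proof}

\section{Compactified telescopes}\label{sec:tel}

Theorem~\ref{thm:A} needs a telescope of $2$-spheres, and Corollary~\ref{cor}(4) one of bouquets of $2$-spheres. We treat both at once.

Let $C$ be a simply connected finite CW complex and let $f_i:C\to C$, $i\ge1$, be cellular maps. The \emph{telescope} $T$ is the quotient of $\bigsqcup_{i\ge1}C\times[i-1,i]$ in which $(z,i)\in C\times[i-1,i]$ is identified with $(f_i(z),i)\in C\times[i,i+1]$. It is a countable, locally finite CW complex of dimension $\dim C+1$. Let $h:T\to[0,\infty)$ be the height (second coordinate); it is proper. Let $\varphi_t:T\to T$, $t\ge0$, be the semiflow that moves points upward with unit speed, applying $f_i$ when height $i$ is passed. Thus $h(\varphi_t(a))=h(a)+t$.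

Put $M=T\times Q$ and let
\[
X=M\cup\{x_0\}
\]
be its one-point compactification. Extend $h$ to a continuous function $h:X\to[0,\infty]$ by $h(a,q)=h(a)$ and $h(x_0)=\infty$. For real $s\geq -1$ put
\[
U_s=\{h>s\},\quad M_s=U_s\setminus\{x_0\}=T_{>s}\times Q,\quad T_{>s}=\{a\in T:h(a)>s\}.
\]
The sets $U_s$ form a neighborhood base at $x_0$, and $U_{-1}=X$, $M_{-1}=M$. Define
\[
\Phi:X\times[0,\infty]\to X,\quad \Phi_t(a,q)=(\varphi_t(a),q)\ (t<\infty),\quad \Phi_t(x_0)=x_0,\quad\Phi_\infty\equiv x_0 .
\]
Since $h(\Phi_t(y))=h(y)+t$, this is continuous also where the value is $x_0$. It contracts every $U_s$, and in particular $X$, within itself to $x_0$.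

\begin{proposition}\label{prop:tel}
Let $C$, $f_i$ and $X$ be as above.
\begin{enumerate}
\item $X$ is a compact AR with DDP and cd-AP.
\item For $s\ge-1$ the space $M_s$ is nonempty, path connected and simply connected, and for every coefficient group $G$ we have $\tilde H_m(M_s;G)\cong\varinjlim\bigl(\tilde H_m(C;G),(f_j)_*\bigr)$.
\item $H_m(X,X\setminus\{x_0\};G)\cong\varinjlim\bigl(\tilde H_{m-1}(C;G),(f_j)_*\bigr)$. If $F$ is a field and $y\in M$, then $H_*(X,X\setminus\{y\};F)=0$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{$X$ is an AR.} The semiflow also shows that $\hat T=T\cup\{\infty\}$, the one-point compactification, is contractible and is locally contractible at $\infty$. It is locally contractible elsewhere because $T$ is a CW complex, and it is compact metrizable and finite-dimensional. By (F1), $\hat T$ is an AR. Hence $X=(\hat T\times Q)/(\{\infty\}\times Q)$ is an ANR by (F2). It is contractible, so it is an AR.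

\emph{Coordinate maps.} For $j\ge1$ let $p_j:X\to X$ fix $x_0$ and replace all coordinates of $q\in Q$ of index greater than $j$ by $0$. For $c\in\{0,1\}$ let $\kappa^c_N:X\to X$ fix $x_0$ and replace the $N$-th coordinate of $q$ by $c$. These maps preserve $h$, so they are continuous at $x_0$. As $j,N\to\infty$, they converge to the identity uniformly on the compact sets $\{h\le s\}$ and they preserve each $U_s$, whose diameter tends to $0$ as $s\to\infty$. So $p_j\to\mathrm{id}_X$ and $\kappa_N^c\to\mathrm{id}_X$ uniformly.

\emph{cd-AP.} For $f:K\to X$ the maps $p_jf$ approximate $f$ and have image in the finite-dimensional set $(T\times I^j)\cup\{x_0\}$.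

\emph{Part} (2). For an integer $j>s$, $j\ge 0$, the set $T_{(s,j]}=\{s<h\le j\}$ deformation retracts along the semiflow onto $h^{-1}(j)\cong C$. Under these equivalences the inclusion $T_{(s,j]}\subset T_{(s,j+1]}$ corresponds to $f_{j+1}:C\to C$. Every compact subset of $T_{>s}$ lies in some $T_{(s,j]}$. So homotopy and homology groups of $M_s\simeq T_{>s}$ are the direct limits of those of $C$ under the $f_j$. Since $C$ is simply connected, (2) follows.

\emph{DDP.} Let $f,g:I^2\to X$. By (2), Lemma~\ref{lem:push} applies with $n=2$, $w=x_0$, $W=U_s$, and gives maps $f_1,g_1:I^2\to M$ close to $f,g$. This is where the simple connectivity of $C$ is needed. For large $N$ the maps $\kappa^0_Nf_1$, $\kappa^1_Ng_1$ are close to $f_1,g_1$; their images lie in $M$ and are disjoint, being distinguished by the $N$-th coordinate in $Q$.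

\emph{Part} (3). Since $X$ is contractible, $H_m(X,X\setminus\{x_0\};G)=\tilde H_{m-1}(M;G)$; use (2) with $s=-1$. For $y=(t,q)\in M$, excision, the relative K\"unneth theorem and Lemma~\ref{lem:Q} give
\[
H_*(X,X\setminus\{y\};F)\cong H_*(T,T\setminus\{t\};F)\otimes H_*(Q,Q\setminus\{q\};F)=0.\qedhere
\]
\end{proof}

\emph{The space $X(d)$.} Let $C=S^2=\mathbb C\cup\{\infty\}$ with the CW structure with vertex $1$ and $1$-skeleton the unit circle. The map $f_i(z)=z^{d_i}$ is cellular of degree $d_i$. The resulting $X$ is $X(d)$. Put
\[
\Gamma=\varinjlim(\mathbb Z,d_j).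
\]
This group is torsion-free and nonzero, because the $d_j$ are positive. By Proposition~\ref{prop:tel}, $H_2(M_s)=\Gamma$ is the only nonzero reduced homology group of $M_s$, and $H_3(X,X\setminus\{x_0\})=\Gamma\ne0$. By Lemma~\ref{lem:Q}, $X(d)\not\cong Q$. No parity of the $d_j$ has been used yet.

\section{The symmetric square of $X(d)$}\label{sec:square}

Let $X=X(d)$ as in Theorem~\ref{thm:A}, $S=SP^2(X)$ and $w=[x_0,x_0]$. By Lemma~\ref{lem:SPAR}, $S$ is a compact AR, so by (F4) we have to make maps of cubes disjoint. Away from $w$ the factor $Q$ does this at once: \emph{if $f,g:I^n\to S\setminus\{w\}$ are maps, then for large $N$ the maps $SP^2(\kappa^0_N)f$ and $SP^2(\kappa^1_N)g$ are close to $f,g$ and have disjoint images.} Indeed, each value of the first map contains at least one point of $M$, and all its points in $M$ have $N$-th coordinate $0$; for the second map the same holds with $1$. So the difficulty is to push cubes off the single point $w$.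

\begin{proposition}\label{prop:Y}
For every $s\ge -1$ the space $Y=SP^2(U_s)\setminus\{w\}$ is nonempty, path connected, and $\pi_i(Y)=0$ for all $i$.
\end{proposition}

\begin{proof}
Write $U=U_s$, $L=M_s=U\setminus\{x_0\}$. A point of $Y$ is a pair of points of $L$, or a pair $[x_0,b]$ with $b\in L$. We cover $Y$ by two open sets adapted to this: the pairs in $L$, and the pairs whose members are distinguished by their height,
\[
A=SP^2(L),\qquad B=\{[a,b]\in Y:h(a)\ne h(b)\}.
\]
They cover $Y$, because $h(x_0)=\infty\neq h(b)$ for $b\in L$. On $B$ the members can be ordered, so the symmetric square is gone: as $X^2\to S$ is open, it restricts to homeomorphisms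
\[
\tilde B=\{(a,b)\in U\times L:h(a)>h(b)\}\cong B,\qquad \tilde C=\{(a,b)\in L\times L:h(a)>h(b)\}\cong A\cap B.
\]

\emph{Homotopy types.} The flow $\Phi$ raises the first member and so preserves the condition $h(a)>h(b)$. The projection $\mathrm{pr}_2:\tilde B\to L$ is a homotopy equivalence with inverse $b\mapsto(x_0,b)$, by the homotopy $(\Phi_t(a),b)$, $t\in[0,\infty]$. The inclusion $\tilde C\subset L\times L$ is a homotopy equivalence with inverse $(a,b)\mapsto(\Phi_{1+h(b)}(a),b)$, by the homotopies $(\Phi_{t(1+h(b))}(a),b)$, $t\in[0,1]$, of $L\times L$ and of $\tilde C$. Under these identifications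
\[
A\cap B\hookrightarrow A\ \text{ becomes the quotient map } \mathsf q:L\times L\to SP^2(L),\qquad A\cap B\hookrightarrow B\ \text{ becomes } \mathrm{pr}_2:L\times L\to L .
\]

\emph{Passage to spheres.} As $Q$ is contractible, $SP^2(L)\simeq SP^2(T_{>s})$. The function $\max(h(a),h(b))$ is bounded on compact sets, so compact subsets of $SP^2(T_{>s})$ lie in sets $SP^2(T_{(s,j]})\simeq SP^2(S^2)\cong\mathbb{CP}^2$. (The last homeomorphism sends two points of $\mathbb{CP}^1$ to the binary quadratic form, up to scalars, with these roots.) So homotopy and homology groups of $L\times L$, $SP^2(L)$, $L$ are the direct limits of those of $S^2\times S^2$, $\mathbb{CP}^2$, $S^2$ under $f_j\times f_j$, $SP^2(f_j)$, $f_j$. In particular $A$ and $B$ are simply connected and $A\cap B$ is nonempty and path connected. By van Kampen's theorem $Y$ is path connected and simply connected.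

\emph{Homology.} Consider $\mathsf q:S^2\times S^2\to\mathbb{CP}^2$. Each factor is mapped homeomorphically onto a line (the forms with one prescribed root), so on $H_2$ it is $(a,b)\mapsto a+b$. On $H_4$ it has degree $2$. From $\mathsf q(f_j\times f_j)=SP^2(f_j)\mathsf q$ we see that $SP^2(f_j)$ acts as $d_j$ on $H_2(\mathbb{CP}^2)$ and, since $2d_j^2=2\deg SP^2(f_j)$, as $d_j^2$ on $H_4(\mathbb{CP}^2)$. Put $\Gamma'=\varinjlim(\mathbb Z,d_j^2)$. The Mayer--Vietoris map
\[
\alpha_i:H_i(A\cap B)\to H_i(A)\oplus H_i(B)
\]
is, up to signs, as follows.
\begin{itemize}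
\item $i=2$: $\Gamma\oplus\Gamma\to\Gamma\oplus\Gamma$, $(a,b)\mapsto(a+b,b)$, an isomorphism.
\item $i=4$: multiplication by $2$ on $\Gamma'$, since $H_4(B)=H_4(L)=0$. It is injective because $\Gamma'$ is torsion-free. It is surjective because infinitely many $d_j$ are even: an element represented at some stage becomes divisible by $2$ at a later one.
\item $i$ odd or $i>4$: all groups vanish.
\item $i=0$: $\mathbb Z\to\mathbb Z\oplus\mathbb Z$, injective with cokernel $\mathbb Z$.
\end{itemize}
Hence $\tilde H_*(Y)=0$, and by the Hurewicz theorem all $\pi_i(Y)$ vanish.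
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Section~\ref{sec:tel} it remains to show that $SP^2(X)\cong Q$. The sets $SP^2(U_s)$ form an open neighborhood base at $w$. By Lemma~\ref{lem:push} and Proposition~\ref{prop:Y}, any two maps $I^n\to S$, with $n$ arbitrary, can be approximated by maps missing $w$, and these by maps with disjoint images. Toru\'nczyk's theorem (F4) gives $S\cong Q$.
\end{proof}

\begin{remark}
The parity of the $d_j$ enters only through the surjectivity of $\alpha_4$. For arbitrary positive $d_j$ the cokernel of $\alpha_4$ is $\varinjlim(\mathbb Z/2,d_j^2)$, that is, the $\mathbb Z/2$ found for $\mathbb R^3$ in the introduction, carried along the telescope. Infinitely many even $d_j$ kill it.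
\end{remark}

\section{Reduction of Theorem~\ref{thm:B} to local homology}\label{sec:reduction}

In order to apply Theorem~\ref{thm:BR} to $SP^n(X)$ we must know that DDP and cd-AP pass to symmetric powers.

\subsection{Approximation in compact ANRs}
Let $X\subset Q$ be a compact ANR and $r:O\to X$ a retraction of a neighborhood $O$ of $X$ in $Q$. On $Q$ we use the metric $\sup_i2^{-i}|x_i-y_i|$, whose balls are convex. Points of $Q$ sufficiently close to $X$ lie in $O$ and are moved only little by $r$. We shall use three standard consequences.
\begin{itemize}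
\item[(A1)] Sufficiently close maps into $X$ are joined by a small homotopy: take straight lines in $Q$ and apply $r$.
\item[(A2)] Let $f:P\to X$ be a map of a compactum and $f_0:P_0\to X$ a map close to $f|_{P_0}$, where $P_0\subset P$ is closed. Then $f_0$ extends to a map $P\to X$ close to $f$: extend each coordinate of $f_0-f$ from $P_0$ to $P$ by Tietze's theorem with the same bound, add $f$, truncate each coordinate to $[0,1]$, and apply $r$.
\item[(A3)] Let $e:P\to X$ be a map of a compactum and $\mathcal W$ a finite cover of $P$ by nonempty open sets with sufficiently small $e$-images. Then $e$ is close to a composition $P\xrightarrow{\alpha}R\xrightarrow{\beta}X$ with $R$ the nerve of $\mathcal W$: let $\alpha$ be given by a partition of unity, send the vertex $W$ to a point of $e(W)$, extend affinely over simplices, and apply $r$. If $\dim P\le2$, we may choose $\mathcal W$ with $\dim R\le2$. For $e=\mathrm{id}_X$ we obtain a compact polyhedron $R$ and maps $X\to R\to X$ with composition close to the identity.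
\end{itemize}

\begin{lemma}\label{lem:gp}
Let $X$ be a compact ANR with DDP and let $P,P'$ be compacta of dimension at most $2$. Any maps $e:P\to X$, $e':P'\to X$ can be approximated by maps with disjoint images.
\end{lemma}

\begin{proof}
By (A3), $e$ and $e'$ are close to maps factoring through compact polyhedra of dimension at most $2$, and it suffices to perturb the maps of these polyhedra. So we may assume that $P,P'$ are such polyhedra, triangulated. For simplices $\sigma\subset P$, $\tau\subset P'$ the set of pairs $(f,g)\in C(P,X)\times C(P',X)$ with $f(\sigma)\cap g(\tau)=\emptyset$ is open. It is dense: view $\sigma,\tau$ as retracts of $I^2$, apply DDP to the compositions of $f|_\sigma$ and $g|_\tau$ with the retractions, restrict to $\sigma$ and $\tau$, and extend the small perturbations over $P$ and $P'$ by (A2). The intersection of these finitely many open dense sets is dense, and it consists of pairs with disjoint images.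
\end{proof}

\begin{lemma}\label{lem:low}
If $X$ is a compact ANR with DDP, then $H_i(X,X\setminus\{x\};F)=0$ for every field $F$, every $i\le2$ and every $x\in X$.
\end{lemma}

\begin{proof}
A class has the form $g_*(\zeta)$ for a map $g:(K,K_0)\to(X,X\setminus\{x\})$ of a compact polyhedral pair with $\dim K\le2$. By Lemma~\ref{lem:gp} with $e=e'=g$ there are maps $g',g''$ arbitrarily close to $g$ with disjoint images. One of them, say $g'$, misses $x$. If it is close enough to $g$, then (A1) gives a homotopy from $g$ to $g'$ keeping $K_0$ in $X\setminus\{x\}$. So the class comes from $H_i(X\setminus\{x\},X\setminus\{x\};F)=0$.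
\end{proof}

\begin{proposition}\label{prop:inherit}
If $X$ is a compact AR with DDP and cd-AP, then so is $SP^n(X)$ for every $n\ge1$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:SPAR} $SP^n(X)$ is a compact AR.

\emph{DDP.} A map $f:I^2\to SP^n(X)$ need not lift to $X^n$. Instead we perturb all points of all values $f(t)$ at once. Put
\[
P_f=\{(t,a)\in I^2\times X:a\in f(t)\},\qquad e_f:P_f\to X,\quad e_f(t,a)=a .
\]
$P_f$ is compact and its projection to $I^2$ has fibers of at most $n$ points, so $\dim P_f\le2$ by Hurewicz's theorem on maps with finite fibers. If $m_a$ denotes the multiplicity of $a$ in $f(t)$, the map $t\mapsto\sum_{a\in f(t)}m_a\cdot(t,a)\in SP^n(P_f)$ is continuous, because a matching of the points of $f(t)$ and $f(t')$ is also a matching of the points $(t,a)$ and $(t',a')$. So for $e'_f$ close to $e_f$ the formula $f'(t)=\sum m_a\,e'_f(t,a)$ defines a map close to $f$, all of whose values consist of points of $e'_f(P_f)$. Given a second map $g$, choose by Lemma~\ref{lem:gp} approximations $e'_f,e'_g$ with disjoint images. Then $f'(I^2)\cap g'(I^2)=\emptyset$.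

\emph{cd-AP.} By (A3) there are a compact polyhedron $R$ and maps $X\xrightarrow{\alpha}R\xrightarrow{\beta}X$ with $\beta\alpha$ close to $\mathrm{id}_X$. By cd-AP of $X$ we may assume that the compact set $D=\beta(R)$ is countable-dimensional. Then $SP^n(\beta\alpha)$ is close to the identity of $SP^n(X)$ and maps into $SP^n(D)$, so it suffices that $SP^n(D)$ is countable-dimensional. It is the union of finitely many strata $\{\sum_{i\le m}n_ia_i:a_i\text{ distinct}\}$, one for each partition $n=n_1+\dots+n_m$. Given a point $\sum n_ia_i$ of a stratum, let $D_i$ be disjoint compact neighborhoods of the $a_i$ in $D$. The map $\prod D_i\to SP^n(D)$, $(b_i)\mapsto\sum n_ib_i$, is an embedding. Its image contains all points of the stratum close to $\sum n_ia_i$: such a point has exactly $n_i\ge1$ of its points, with multiplicity, in $D_i$ and has only $m$ distinct points, so exactly one distinct point in each $D_i$. Thus the stratum is locally homeomorphic to subsets of $D^m$, which is countable-dimensional. By the Lindel\"of property the stratum is a countable union of countable-dimensional sets.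
\end{proof}

Let $X$ be as in Theorem~\ref{thm:B}. By Proposition~\ref{prop:inherit} and Theorem~\ref{thm:BR}, $SP^n(X)\cong Q$ if and only if all local homology groups of $SP^n(X)$ with coefficients $\mathbb Z$ vanish. It is equivalent to ask this over all prime fields:
\begin{equation}\label{eq:crit}
SP^n(X)\cong Q\iff H_*\bigl(SP^n(X),SP^n(X)\setminus\{s\};F\bigr)=0\ \text{ for all } s\in SP^n(X)\text{ and all prime fields }F.
\end{equation}
Indeed, suppose that a complex of free abelian groups has zero homology over all prime fields. By universal coefficients its integral homology is torsion (use $\mathbb Q$) and every prime $p$ acts on it bijectively (use $\mathbb F_p$), so it vanishes. The converse is clear from universal coefficients.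

\section{Local homology as a derived symmetric power}\label{sec:local}

\subsection{Derived symmetric powers}
Let $F$ be a field. For an $F$-vector space $A$ let $\mathrm{Sym}^n(A)=(A^{\otimes n})_{S_n}$. If $A$ has basis $E$, then $\mathrm{Sym}^n(A)$ has basis $E^n/S_n$, the multisets of size $n$. Functors such as $\mathrm{Sym}^n$ and $\otimes$ are applied to simplicial vector spaces in each simplicial degree; no signs occur there. We recall four facts.
\begin{itemize}
\item[(D1)] (Dold--Kan) A simplicial vector space $A$ is determined up to homotopy equivalence by the graded vector space $\pi_*A$, every non-negatively graded $V$ occurs as $\pi_*A$, every linear map $\pi_*A\to\pi_*B$ of degree $0$ is induced by a map $A\to B$, and a map that is zero on $\pi_*$ is null-homotopic, that is, homotopic to the zero map.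
\item[(D2)] (Dold, Dold--Puppe) A functor of one or several variables, additive or not, applied degreewise preserves homotopies: a simplicial homotopy consists of linear maps $A_m\to B_{m+1}$ satisfying identities between composites, and a functor respects these.
\item[(D3)] (Eilenberg--Zilber) $\pi_*(A\otimes B)=\pi_*A\otimes\pi_*B$, and interchange of factors acts with the Koszul sign.
\item[(D4)] $\pi_*$, $\otimes$ and $\mathrm{Sym}^n$ commute with filtered colimits.
\end{itemize}
By (D1) and (D2) the graded vector space
\[
L\mathrm{Sym}^n(V)=\pi_*(\mathrm{Sym}^nA),\qquad \pi_*A\cong V,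
\]
is well defined. Clearly $L\mathrm{Sym}^0(V)=F$, in degree $0$, and $L\mathrm{Sym}^1(V)=V$. From $\mathrm{Sym}^n(A\oplus B)=\bigoplus_i\mathrm{Sym}^iA\otimes\mathrm{Sym}^{n-i}B$, (D3) and (D4) we get
\begin{equation}\label{eq:sum}
L\mathrm{Sym}^n\Bigl(\bigoplus_xV_x\Bigr)=\bigoplus_\nu\bigotimes_xL\mathrm{Sym}^{\nu(x)}(V_x),
\end{equation}
where $\nu$ runs over the finitely supported functions with values in $\mathbb Z_{\ge0}$ and $\sum\nu(x)=n$, and factors with $\nu(x)=0$ are omitted.

\subsection{The comparison}
The functions $\nu$ in \eqref{eq:sum}, for $x$ ranging over a space $X$, are exactly the points $\sum\nu(x)x$ of $SP^n(X)$. This suggests the following statement.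

\begin{proposition}\label{prop:local}
Let $X$ be a compact AR, $F$ a prime field, and $s=\sum_{i=1}^mn_ix_i\in SP^n(X)$ with distinct $x_i$ and all $n_i\ge1$. Then
\[
H_*\bigl(SP^n(X),SP^n(X)\setminus\{s\};F\bigr)\cong\bigotimes_iL\mathrm{Sym}^{n_i}(V_{x_i}).
\]
Hence $\bigoplus_{s}H_*(SP^n(X),SP^n(X)\setminus\{s\};F)\cong L\mathrm{Sym}^n(V_F)$.
\end{proposition}

The simplicial side is easy, since $\mathrm{Sym}^n$ of a free vector space is free on the orbit set. The point of the proof is that $X$ is not a CW complex, and that a weak equivalence does not in general induce a weak equivalence of orbit spaces. We therefore compare fixed point sets and use: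
\begin{itemize}
\item[(M)] (Murayama \cite{Mur}) For a compact Lie group $G$, each $G$-ANR has the $G$-homotopy type of a $G$-CW complex.
\end{itemize}
By the equivariant Whitehead theorem, a $G$-map between spaces of the $G$-homotopy type of $G$-CW complexes that is a weak equivalence on $H$-fixed points for all closed subgroups $H\le G$ is a $G$-homotopy equivalence.

\begin{proof}
\emph{Localization.} For disjoint open $U_i\ni x_i$ the addition map $\prod SP^{n_i}(U_i)\to SP^n(X)$ is injective, continuous, and open, since $X^n\to SP^n(X)$ is open; so it is an open embedding. By excision and the relative K\"unneth theorem we may assume $s=nx$.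

\emph{Simplicial model.} Put $L=X\setminus\{x\}$, $G=S_n$, $K=\mathrm{Sing}\,X$, $K_0=\mathrm{Sing}\,L$, and let $J\subset K^n$ be the simplicial subset of tuples with at least one entry in $K_0$. An element of $G$ that maps a simplex of $|K^n|$ to itself fixes it pointwise, so $|K^n|$ and $|J|$ are $G$-CW complexes, with orbit spaces $|K^n/G|$ and $|J/G|$. Now $F[K^n/G]=\mathrm{Sym}^n(F[K])$, and $F[J/G]$ is spanned by the multisets with a member in $K_0$. So
\[
H_*(|K^n|/G,|J|/G;F)=\pi_*\bigl(F[K^n/G]/F[J/G]\bigr)=\pi_*\mathrm{Sym}^n\bigl(F[K]/F[K_0]\bigr)=L\mathrm{Sym}^n(V_x),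
\]
because $\pi_*(F[K]/F[K_0])=H_*(X,L;F)=V_x$.

\emph{Comparison.} Since $K^n=\mathrm{Sing}(X^n)$ and $J=\bigcup_i\mathrm{Sing}(\mathrm{pr}_i^{-1}L)$, evaluation gives $G$-maps
\[
|K^n|\to X^n,\qquad |J|\to\tilde Y:=\bigcup_i\mathrm{pr}_i^{-1}L=X^n\setminus\{(x,\dots,x)\}.
\]
Let $H\le G$ have $q$ orbits on $\{1,\dots,n\}$. An $H$-fixed tuple is constant on orbits, so on $H$-fixed points these maps are
\[
|\mathrm{Sing}(X^q)|\to X^q,\qquad \bigcup_{i\le q}|\mathrm{Sing}(\mathrm{pr}_i^{-1}L)|\to\bigcup_{i\le q}\mathrm{pr}_i^{-1}L .
\]
The first is a weak equivalence. The second is a weak equivalence on every intersection of members of the two covers. A map of excisive triads that is a weak equivalence on both parts and on their intersection is a weak equivalence of the unions (\cite[Ch.~10]{May}; subcomplexes are thickened to open neighborhoods). Adding the members one at a time, by induction on their number, we see that the second map is a weak equivalence.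

\emph{$G$-ANRs.} A $G$-map from a closed invariant subset of a metrizable $G$-space $Z$ to $Q^n$ extends to a map $f:Z\to Q^n$ by Dugundji's theorem, and $z\mapsto|G|^{-1}\sum_gg^{-1}f(gz)$ is an equivariant extension, by convexity of $Q^n$. The space $X^n$ is a $G$-retract of $Q^n$, by the $n$-th power of a retraction $Q\to X$. Hence $X^n$ and its open invariant subset $\tilde Y$ are $G$-ANRs. By (M) and the equivariant Whitehead theorem both evaluation maps are $G$-homotopy equivalences. They induce homotopy equivalences of orbit spaces, and the five lemma gives $H_*(SP^n(X),SP^n(X)\setminus\{nx\};F)\cong L\mathrm{Sym}^n(V_x)$. The last assertion of the proposition is \eqref{eq:sum}.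
\end{proof}

By \eqref{eq:crit} and Proposition~\ref{prop:local}, for $X$ as in Theorem~\ref{thm:B},
\begin{equation}\label{eq:crit2}
SP^n(X)\cong Q\iff L\mathrm{Sym}^n(V_F)=0\ \text{ for all prime fields }F .
\end{equation}
By Lemma~\ref{lem:low}, $V_F$ lives in degrees at least $3$. So Theorem~\ref{thm:B} follows from the purely algebraic statement below, proved in the next section.

\begin{proposition}\label{prop:alg}
Let $V\ne0$ be a graded vector space over a prime field $F$, in degrees at least $2$, and let $n\ge1$. Then $L\mathrm{Sym}^n(V)=0$ if and only if $V$ is concentrated in odd degrees and $\dim V<n_F$.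
\end{proposition}

\section{Vanishing of derived symmetric powers}\label{sec:vanish}

Over $\mathbb Q$ we shall see that $L\mathrm{Sym}^n$ of an odd $V$ is an exterior power, which explains the bound $\dim V<n$. Over $\mathbb F_p$ there are extra classes. Let $p$ be odd. For a line in odd degree $k$, the exterior power of weight $p$ vanishes, yet $L\mathrm{Sym}^p$ contains a class $\varphi$ of \emph{even} degree, and all its powers survive. So blocks of weight $p$ can always be filled, and only the residue $n_F$ counts. For $p=2$ a top-dimensional class plays this role.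

Write $F[k]$ for a line in degree $k$.

\subsection{Natural maps}
Let $\mathrm{Sym}(A)=\bigoplus_n\mathrm{Sym}^n(A)$. Besides the multiplication we use the \emph{symmetrization}
\[
\mathrm{sym}:\mathrm{Sym}^jA\to A^{\otimes j},\qquad a_1\cdots a_j\mapsto\sum_{\sigma\in S_j}a_{\sigma(1)}\otimes\dots\otimes a_{\sigma(j)},
\]
and the \emph{comultiplication}, the algebra homomorphism $\Delta:\mathrm{Sym}(A)\to\mathrm{Sym}(A)^{\otimes q}$ that sends $a\in A$ to the sum of its $q$ copies in the $q$ factors. For $c_1+\dots+c_q=n$ its component $\Delta_{c_1,\dots,c_q}:\mathrm{Sym}^nA\to\bigotimes_t\mathrm{Sym}^{c_t}A$ is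
\[
a_1\cdots a_n\mapsto\sum a_{I_1}\otimes\dots\otimes a_{I_q},\qquad a_I=\prod_{i\in I}a_i,
\]
summed over ordered partitions $\{1,\dots,n\}=I_1\sqcup\dots\sqcup I_q$ with $|I_t|=c_t$. Over any commutative ring $\mathrm{Sym}^n$ and these maps are defined by the same formulas.

\begin{lemma}\label{lem:inv}
If $r!$ is invertible in $F$, then $L\mathrm{Sym}^r(V)=(V^{\otimes r})_{S_r}$ with Koszul signs. If moreover $V$ is concentrated in odd degrees, this is the exterior power $\Lambda^r$ of the underlying vector space, which is zero if and only if $\dim V<r$.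
\end{lemma}

\begin{proof}
Taking $S_r$-coinvariants is exact, so it commutes with $\pi_*$; apply (D3). For odd $V$ all transpositions acquire an additional sign $-1$.
\end{proof}

\subsection{The geometric model}
Let $Z^k_n=SP^n(S^k)/SP^{n-1}(S^k)$, where $SP^{n-1}(S^k)$ is embedded by adding the base point. It is the one-point compactification of $(\mathbb R^k)^n/S_n$. Let $\mathbb S=\Delta^k/\partial\Delta^k$ be the simplicial $k$-sphere with base point $*$. For $R=F$ or $R=\mathbb Z$ let $A_R=R[\mathbb S]/R[*]$, so that $\pi_*A_R$ is $R$ in degree $k$.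

\begin{lemma}\label{lem:geo}
Let $k\geq 1$ and $n\ge1$.
\begin{enumerate}
\item $\pi_*(\mathrm{Sym}^nA_R)\cong\tilde H_*(Z^k_n;R)$, and the projection $A_R^{\otimes n}\to\mathrm{Sym}^nA_R$ corresponds to the projection $(S^k)^{\wedge n}\to Z^k_n$. In particular $L\mathrm{Sym}^n(F[k])\cong\tilde H_*(Z^k_n;F)$.
\item If $k\ge2$, then $H_{kn}(Z^k_n;\mathbb F_2)=\mathbb F_2$.
\item If $k\ge2$ is even, then $H_{kn}(Z^k_n;\mathbb Z)=\mathbb Z$, and the projection $(S^k)^{\wedge n}\to Z^k_n$ sends a fundamental class to $n!$ times a generator.
\end{enumerate}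
\end{lemma}

\begin{proof}
(1) As in the simplicial model of Proposition~\ref{prop:local}, $\mathrm{Sym}^nA_R=R[\mathbb S^n/S_n]/R[J/S_n]$, where $J\subset\mathbb S^n$ consists of the tuples having the base point as an entry, and $A_R^{\otimes n}=R[\mathbb S^n]/R[J]$. Since $|\mathbb S^n|=|\mathbb S|^n$, the former computes $H_*(SP^n(S^k),SP^{n-1}(S^k);R)$.

(2), (3) The sphere $(\mathbb R^k)^n\cup\{\infty\}$ has an $S_n$-invariant triangulation in which the fat diagonal together with $\infty$ is contained in a subcomplex of the same dimension as the fat diagonal, and in fact is a subcomplex. To see this, take the hyperplanes on which two of the $n$ points have equal $l$-th coordinates, $1\le l\le k$, and the coordinate hyperplanes. These form an $S_n$-invariant arrangement whose hyperplanes meet only in $0$, so they cut the unit sphere of $(\mathbb R^k)^n$ into the cells of a regular cell complex. Take its barycentric subdivision and form the suspension with vertices $0$ and $\infty$. An element of $S_n$ that maps a simplex to itself fixes it pointwise, so $Z^k_n$ is a CW complex with the images of the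 simplices as cells.

The image in $Z^k_n$ of the fat diagonal with $\infty$ has dimension at most $k(n-1)\le kn-2$. So it does not affect $H_{kn}$, and $H_{kn}(Z_n^k)$ is the Borel--Moore homology in top degree of the complement. The complement is the manifold of $n$-point configurations in $\mathbb R^k$, connected because $k\ge2$. This proves (2). If $k$ is even, permutations preserve the orientation of $(\mathbb R^k)^n$, so this manifold is orientable and is covered $n!$-fold, compatibly with orientations, by the space of ordered configurations. This proves (3).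
\end{proof}

\begin{lemma}\label{lem:even}
Let $i\ge2$ be even and $\pi_*A=F[i]$ with generator $\iota$. For every $j\ge1$ there is $e_j\in\pi_{ij}(\mathrm{Sym}^jA)$ with $\mathrm{sym}_*(e_j)=\iota^{\otimes j}$. In particular $L\mathrm{Sym}^j(F[i])\ne0$.
\end{lemma}

\begin{proof}
Work over $\mathbb Z$, with $A_{\mathbb Z}$ as above for $k=i$; let $\iota_{\mathbb Z}$ generate $\pi_iA_{\mathbb Z}=\mathbb Z$. Let $\mathrm{pr}:A_{\mathbb Z}^{\otimes j}\to\mathrm{Sym}^jA_{\mathbb Z}$ be the projection. By Lemma~\ref{lem:geo}(1),(3), $\pi_{ij}(\mathrm{Sym}^jA_{\mathbb Z})=\mathbb Z$ has a generator $c$ with $\mathrm{pr}_*\iota_{\mathbb Z}^{\otimes j}=j!\,c$. The composition $\mathrm{sym}\circ\mathrm{pr}=\sum_\sigma\sigma$ acts on $\iota_{\mathbb Z}^{\otimes j}$ as $j!$, because $i$ is even and no signs occur. Hence $j!\,\mathrm{sym}_*(c)=j!\,\iota_{\mathbb Z}^{\otimes j}$ in $\pi_{ij}(A_{\mathbb Z}^{\otimes j})=\mathbb Z$, so $\mathrm{sym}_*(c)=\iota_{\mathbb Z}^{\otimes j}$. By (D1) there is a homotopy equivalence $A_{\mathbb Z}\otimes F\to A$ sending the reduction of $\iota_{\mathbb Z}$ to $\iota$. Let $e_j$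 be the image of $c$ under $\mathrm{Sym}^jA_{\mathbb Z}\to\mathrm{Sym}^j(A_{\mathbb Z}\otimes F)\to\mathrm{Sym}^jA$ and use the naturality of $\mathrm{sym}$.
\end{proof}

\subsection{Reduction to one line}\label{sub:red}
We prove Proposition~\ref{prop:alg} up to one lemma. By \eqref{eq:sum}, a direct sum decomposition of $V$ decomposes $L\mathrm{Sym}^n(V)$.

\emph{Even classes.} If $V$ has a nonzero part of even degree $i$, then $L\mathrm{Sym}^n(V)$ has the summand $L\mathrm{Sym}^n(F[i])\ne0$ by Lemma~\ref{lem:even}. From now on $V$ is concentrated in odd degrees, hence in degrees at least $3$.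

\emph{$F=\mathbb Q$.} This is Lemma~\ref{lem:inv}.

\emph{$F=\mathbb F_p$, vanishing.} Let $n=pj+r$ with $0\le r<p$, so $n_F=r$, and let $\dim V<r$. The composition
\[
\mathrm{Sym}^n\xrightarrow{\Delta_{r,n-r}}\mathrm{Sym}^r\otimes\mathrm{Sym}^{n-r}\xrightarrow{\text{mult.}}\mathrm{Sym}^n
\]
is multiplication by $\binom nr\equiv1\pmod p$ (Lucas). So $L\mathrm{Sym}^n(V)$ is a summand of $L\mathrm{Sym}^r(V)\otimes L\mathrm{Sym}^{n-r}(V)$, which is $0$ by Lemma~\ref{lem:inv}, as $r!$ is invertible.

\emph{$F=\mathbb F_p$, nonvanishing.} Let $\dim V\ge r$ and $V\ne0$. If $r=0$, then $j\ge1$, and for a line $F[k]$ in $V$ the space $L\mathrm{Sym}^n(V)$ has the summand $L\mathrm{Sym}^{pj}(F[k])$. If $r\ge1$, split $r$ lines $F[k_1],\dots,F[k_r]$ off $V$. Using the first $r-1$ of them once each, we see that $L\mathrm{Sym}^n(V)$ has the summand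
\[
F[k_1]\otimes\dots\otimes F[k_{r-1}]\otimes L\mathrm{Sym}^{pj+1}(F[k_r]).
\]
In both cases it is nonzero by the following lemma, which completes the proof of Proposition~\ref{prop:alg} and thus of Theorem~\ref{thm:B}.

\begin{lemma}\label{lem:line}
Let $p$ be a prime, $k\ge3$ odd, $j\ge0$, and $m\in\{pj,pj+1\}$ with $m\ge1$. Then $L\mathrm{Sym}^m(\mathbb F_p[k])\ne0$.
\end{lemma}

For $p=2$ this is Lemma~\ref{lem:geo}(1),(2). For $j=0$ we have $m=1$, and the claim is trivial. \emph{For the rest of the section $p$ is odd, $F=\mathbb F_p$ and $j\ge1$.}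

\subsection{A class of weight $p$ and even degree}

\begin{lemma}\label{lem:phi}
Let $p$ be odd and $k\ge3$ odd. Then $L\mathrm{Sym}^p(\mathbb F_p[k])$ is nonzero in degree $i=k+2p-1$. This $i$ is even, and $i<kp$.
\end{lemma}

\begin{proof}
As for $SP^2(\mathbb R^k)$ in the introduction, split off the center of mass: $(\mathbb R^k)^p=\mathbb R^k\times E$, where $E$ is the space of $p$-tuples in $\mathbb R^k$ with sum zero. Let $\Sigma$ be the unit sphere of $E$, of dimension $k(p-1)-1$. Since $E/S_p$ is the open cone on $\Sigma/S_p$, the space $Z^k_p$ is the $k$-fold suspension of the unreduced suspension of $\Sigma/S_p$, and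
\[
\tilde H_{t+k+1}(Z^k_p;\mathbb F_p)\cong\tilde H_t(\Sigma/S_p;\mathbb F_p).
\]
The points of a tuple in $\Sigma$ are not all equal, so isotropy groups on $\Sigma$ are proper Young subgroups $\prod S_{a_l}$ with $a_l<p$, of order prime to $p$. Hence the map from the homotopy orbit space $\Sigma_{hS_p}$ to $\Sigma/S_p$, whose fibers are the classifying spaces of the isotropy groups, induces an isomorphism on $H^*(-;\mathbb F_p)$. By the Serre spectral sequence of the sphere bundle $\Sigma_{hS_p}\to BS_p$,
\[
H^t(\Sigma/S_p;\mathbb F_p)\cong H^t(BS_p;\mathbb F_p)\qquad\text{for } t<k(p-1)-1 .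
\]
The group on the right is nonzero for $t=2p-2$. Indeed, let $v\in H^2(B\mathbb Z/p;\mathbb F_p)$ be the first Chern class of a faithful character; its powers are nonzero. The permutation representation of $S_p$ on $\mathbb C^p$ restricts to the regular representation of $\mathbb Z/p$, with total Chern class
\[
\prod_{a\in\mathbb F_p}(1+av)=1-v^{p-1}.
\]
So its Chern class $c_{p-1}\in H^{2p-2}(BS_p;\mathbb F_p)$ restricts to $-v^{p-1}\ne0$. Since $2p-2<3(p-1)-1\le k(p-1)-1$ for $p\ge3$, we get $\tilde H_i(Z^k_p;\mathbb F_p)\ne0$ for $i=(2p-2)+k+1$; now use Lemma~\ref{lem:geo}(1). As $k$ is odd, $i$ is even. Finally $i<kp$ means $2p-1<k(p-1)$, which holds as $k(p-1)\ge3p-3>2p-1$.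
\end{proof}

Fix $W$ with $\pi_*W=F[k]$, put $B=\mathrm{Sym}^pW$, let $\pi_*A=F[i]$ with generator $\iota$, where $i=k+2p-1$, and let $\varphi:A\to B$ be a map of simplicial vector spaces with $\bar\varphi:=\varphi_*(\iota)\ne0$ in $\pi_iB$; it exists by Lemma~\ref{lem:phi} and (D1). We want to see that the ``$j$-th power'' of $\varphi$ is nonzero in $L\mathrm{Sym}^{pj}(F[k])$, and we detect it by comultiplication. What makes this work is that $\varphi$ behaves like a primitive element. For a row $\rho=(\rho(1),\dots,\rho(q))$ of non-negative integers with sum $p$ put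
\[
\mathrm{Sym}^\rho W=\bigotimes_l\mathrm{Sym}^{\rho(l)}W,\qquad \Delta_\rho:B\to\mathrm{Sym}^\rho W .
\]

\begin{lemma}\label{lem:prim}
If all $\rho(l)<p$, then $\Delta_\rho\circ\varphi:A\to\mathrm{Sym}^\rho W$ is null-homotopic.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:inv}, $L\mathrm{Sym}^a(F[k])=\Lambda^a(F)=0$ for $2\le a<p$. So $\pi_*(\mathrm{Sym}^\rho W)=0$ unless all $\rho(l)\in\{0,1\}$, and then it is concentrated in degree $kp\ne i$. Hence $\Delta_\rho\varphi$ is zero on $\pi_*$ and null-homotopic by (D1).
\end{proof}

\subsection{A small case: $p=3$, $j=2$}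
We first illustrate the argument for $m=pj=6$. Consider
\[
\psi:\mathrm{Sym}^2A\xrightarrow{\mathrm{Sym}^2\varphi}\mathrm{Sym}^2B\xrightarrow{\text{mult.}}\mathrm{Sym}^6W\xrightarrow{\Delta_{3,3}}B\otimes B .
\]
Since $\Delta$ is an algebra homomorphism, for $b_1,b_2\in B$ we have
\[
\Delta_{3,3}(b_1b_2)=\bigl(b_1\otimes b_2+b_2\otimes b_1\bigr)+\bigl(\Delta_{1,2}(b_1)\Delta_{2,1}(b_2)+\Delta_{2,1}(b_1)\Delta_{1,2}(b_2)\bigr).
\]
The first bracket is $\mathrm{sym}(b_1b_2)$. A single term of the second is not symmetric in $b_1,b_2$, so it is not a map on $\mathrm{Sym}^2B$. But their sum is the composition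
\[
\mathrm{Sym}^2B\xrightarrow{\Delta_{1,1}}B\otimes B\xrightarrow{\Delta_{1,2}\otimes\Delta_{2,1}}\mathrm{Sym}^{(1,2)}W\otimes\mathrm{Sym}^{(2,1)}W\xrightarrow{\text{mult.}}B\otimes B .
\]
After composition with $\mathrm{Sym}^2\varphi$ it factors through $\Delta_{1,2}\varphi\otimes\Delta_{2,1}\varphi$, hence is null-homotopic by Lemma~\ref{lem:prim}. So on $\pi_*$ only the first bracket remains, and it is nonzero on the class $e_2$ of Lemma~\ref{lem:even}, which exists because $i$ is even.

\subsection{Proof of Lemma~\ref{lem:line}}

\begin{proof}[The case $m=pj$]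
Consider
\[
\psi:\mathrm{Sym}^jA\xrightarrow{\mathrm{Sym}^j\varphi}\mathrm{Sym}^jB\xrightarrow{\text{mult.}}\mathrm{Sym}^{pj}W\xrightarrow{\Delta_{p,\dots,p}}B^{\otimes j}.
\]
As $\Delta$ is an algebra homomorphism,
\[
\Delta_{p,\dots,p}(b_1\cdots b_j)=\sum_a\prod_{s=1}^j\Delta_{a_s}(b_s),
\]
where $a$ runs over the $j\times j$ matrices of non-negative integers with all row and column sums $p$, $a_s$ is the $s$-th row, and the product is taken in $\mathrm{Sym}(W)^{\otimes j}$. If $a$ is $p$ times a permutation matrix, each $\Delta_{a_s}$ just puts $b_s$ into one of the $j$ factors; these matrices together contribute $\mathrm{sym}(b_1\cdots b_j)$.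

Group the other matrices into orbits under permutation of rows. Let the matrices of an orbit have the distinct rows $\rho_1,\dots,\rho_q$ with multiplicities $c_1,\dots,c_q\ge1$. They correspond to the ordered partitions of $\{1,\dots,j\}$ into sets $I_t$ with $|I_t|=c_t$, where $I_t$ is the set of positions of the row $\rho_t$. So the contribution $\sum\prod_t\prod_{s\in I_t}\Delta_{\rho_t}(b_s)$ of the orbit is the composition
\[
\mathrm{Sym}^jB\xrightarrow{\Delta_{c_1,\dots,c_q}}\bigotimes_t\mathrm{Sym}^{c_t}B\xrightarrow{\bigotimes\mathrm{Sym}^{c_t}(\Delta_{\rho_t})}\bigotimes_t\mathrm{Sym}^{c_t}(\mathrm{Sym}^{\rho_t}W)\xrightarrow{\text{mult.}}B^{\otimes j}.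
\]
Composed with $\mathrm{Sym}^j\varphi$, it equals, by naturality of $\Delta_{c_1,\dots,c_q}$, the map $\Delta_{c_1,\dots,c_q}$ for $A$ followed by $\bigotimes_t\mathrm{Sym}^{c_t}(\Delta_{\rho_t}\varphi)$ and the multiplication. Some $\rho_t$ has all entries less than $p$. Otherwise every row would be $p$ times a unit vector, and the column sums would make $a$ equal to $p$ times a permutation matrix. For this $t$ the map $\Delta_{\rho_t}\varphi$ is null-homotopic by Lemma~\ref{lem:prim}. By (D2), $\mathrm{Sym}^{c_t}(\Delta_{\rho_t}\varphi)$ is homotopic to $\mathrm{Sym}^{c_t}(0)=0$, as $c_t\ge1$, and the contribution of the orbit is null-homotopic.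

Hence $\psi_*=(\mathrm{sym}\circ\mathrm{Sym}^j\varphi)_*=(\varphi^{\otimes j}\circ\mathrm{sym})_*$. Since $i$ is even, Lemma~\ref{lem:even} gives
\[
\psi_*(e_j)=\varphi^{\otimes j}_*(\iota^{\otimes j})=\bar\varphi\otimes\dots\otimes\bar\varphi\ne0 .
\]
As $\psi$ factors through $\mathrm{Sym}^{pj}W$, $L\mathrm{Sym}^{pj}(F[k])\ne0$.
\end{proof}

\begin{proof}[The case $m=pj+1$]
Now consider
\[
\psi':W\otimes\mathrm{Sym}^jA\xrightarrow{\mathrm{id}\otimes\mathrm{Sym}^j\varphi}W\otimes\mathrm{Sym}^jB\xrightarrow{\text{mult.}}\mathrm{Sym}^{pj+1}W\xrightarrow{\Delta_{1,p,\dots,p}}W\otimes B^{\otimes j}.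
\]
The value of $\Delta_{1,p,\dots,p}$ on $wb_1\cdots b_j$ is a sum over $(j+1)\times(j+1)$ matrices of non-negative integers with rows and columns numbered $0,\dots,j$: row $0$ belongs to $w$ and is a unit vector, rows $1,\dots,j$ belong to $b_1,\dots,b_j$ and have sum $p$; column $0$ has sum $1$ and the other columns have sum $p$.

If the entry $1$ of row $0$ is in column $0$, then $w$ goes to the factor $W$, the other entries of column $0$ vanish, and the remaining $j\times j$ matrix is as in the case $m=pj$. So these matrices contribute $w\otimes\mathrm{sym}(b_1\cdots b_j)$ and terms that become null-homotopic after composition with $\mathrm{id}\otimes\mathrm{Sym}^j\varphi$.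

If the entry $1$ of row $0$ is in a column $l\ge1$, group the matrices with this row $0$ into orbits under permutation of the rows $1,\dots,j$. Column $0$ has an entry $1$ in one of these rows, and all entries of that row are less than $p$, as its sum is $p$. The contribution of such an orbit is a composition as before, tensored with $W$, where the last multiplication also multiplies $w$ into the factor number $l$. After composition with $\mathrm{id}\otimes\mathrm{Sym}^j\varphi$ it is null-homotopic by the same argument.

Hence $\psi'$ induces $\mathrm{id}\otimes(\varphi^{\otimes j}\circ\mathrm{sym})_*$ on $\pi_*$. If $\iota_k$ generates $\pi_kW$, then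
\[
\psi'_*(\iota_k\otimes e_j)=\iota_k\otimes\bar\varphi\otimes\dots\otimes\bar\varphi\ne0,
\]
so $L\mathrm{Sym}^{pj+1}(F[k])\ne0$. This proves Lemma~\ref{lem:line}.
\end{proof}

\section{Proof of Corollary~\ref{cor}}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor}]
(1) For $n=2$ we have $n_{\mathbb F_2}=0$, so $\dim V_{\mathbb F_2}<n_{\mathbb F_2}$ is impossible and $V_{\mathbb F_2}$ must vanish. For all other prime fields $n_F=2$. Apply Theorem~\ref{thm:B}.

(2) Let $X$ be homogeneous. All $V_x$ are isomorphic. DDP excludes that $X$ is a point, and $X$ is connected, so $X$ is infinite. Hence $V_F$ is either $0$ or infinite-dimensional. If $SP^n(X)\cong Q$, Theorem~\ref{thm:B} excludes the second possibility. So all $V_F$ vanish, and Theorem~\ref{thm:B} with $n=1$ gives $X\cong Q$.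

(3) By Proposition~\ref{prop:tel}(3), $V_F(X(d))=H_*(X,X\setminus\{x_0\};F)=\Gamma\otimes F$, in degree $3$.

For $d=(1,2,3,\dots)$ we have $\Gamma=\mathbb Q$. Only $V_{\mathbb Q}=\mathbb Q$ is nonzero, and the condition of Theorem~\ref{thm:B} is $1<n$.

For $d=(2,2,2,\dots)$ we have $\Gamma=\mathbb Z[\frac12]$, so $V_{\mathbb F_2}=0$ and $V_F=F$ for all other prime fields. The condition is that $n>1$ and that $n\bmod p\ge2$ for all odd primes $p$. It holds for $n=2$. If $n\ge3$, one of $n,n-1$ is odd and at least $3$, so it has an odd prime divisor $p$; then $n\bmod p\in\{0,1\}$ and the condition fails.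

(4) In Section~\ref{sec:tel} take $C=\bigvee_DS^2$, the bouquet of $D$ copies of $S^2=\mathbb C\cup\{\infty\}$ at the base points $1$, and let $f_i$ be $z\mapsto z^i$ on each copy. By Proposition~\ref{prop:tel} the resulting $X_D$ is a compact AR with DDP and cd-AP, $V_{\mathbb Q}(X_D)=\mathbb Q^D$ in degree $3$, and $V_{\mathbb F_p}(X_D)=\varinjlim(\mathbb F_p^D,i)=0$ for all $p$. By Theorem~\ref{thm:B}, $SP^n(X_D)\cong Q$ if and only if $D<n$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BR}
Banakh and Repov\v{s}, \emph{Division and $k$-th root theorems for $Q$-manifolds}, Sci. China Ser. A \textbf{50} (2007), \texttt{https://repovs.fmf.uni-lj.si/files/2022/09/SciChinaSerA-2007-0313.pdf}.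

\bibitem{May}
May, \emph{A Concise Course in Algebraic Topology}.

\bibitem{Mur}
Murayama, Osaka J. Math. \textbf{20} (1983).

\bibitem{Tor}
Toru\'nczyk, Fund. Math. \textbf{106} (1980).

\end{thebibliography}

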